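\title{Monge--Amp\`ere measures along weak geodesics can lose absolute continuity}

\begin{abstract}
We construct continuous $\omega$-plurisubharmonic functions $\varphi_0,\varphi_1$ on $\mathbb P^1\times\mathbb P^1$ whose Monge--Amp\`ere measures have $L^1$ densities, while at every interior time $t\in(0,1)$ of the weak geodesic $(\varphi_t)$ joining them the measure $\omega_{\varphi_t}^2$ gives all but an arbitrarily small fraction of its mass to a compact set of zero volume. The densities $f_i$ at the endpoints can be made to satisfy $\int f_i\,\psi(\log^+f_i)\,dV<\infty$ for any prescribed nondecreasing $\psi$ with $\psi(s)=o(s)$, and products give examples in every dimension $n\ge2$. The construction contracts small disks in the fibers of $\mathbb P^1\times\mathbb P^1\to\mathbb P^1$, at infinitely many scales, by factors $e^{-F_j}$, where $\operatorname{Re}F_j$ is a positive harmonic function on an annulus that is small on most of the boundary and bounded below inside.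
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $X$ be a compact connected K\"ahler manifold of dimension $n\ge1$, let $\omega$ be a K\"ahler form and $dV$ a smooth volume form on $X$, and let $dd^c=\frac{i}{\pi}\partial\bar\partial$. An upper semicontinuous function $\varphi:X\to[-\infty,\infty)$, not identically $-\infty$, is \emph{$\omega$-psh} if it is locally the sum of a smooth function and a plurisubharmonic (psh) function and if $\omega_\varphi:=\omega+dd^c\varphi\ge0$ in the sense of currents. Equivalently, $\varrho+\varphi$ is psh whenever $\varrho$ is a local potential of $\omega$, that is, $dd^c\varrho=\omega$. For bounded $\varphi$ the Monge--Amp\`ere measure $\omega_\varphi^n$ is defined in the sense of Bedford--Taylor. It is a positive measure of total mass $\int_X\omega^n$; when $\varphi$ is smooth and $\omega_\varphi>0$ it is, up to the factor $n!$, the volume form of the K\"ahler metric $\omega_\varphi$.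

Two bounded $\omega$-psh functions $\varphi_0,\varphi_1$ are joined by a canonical path. Let $\mathbb A=\{z\in\mathbb C:1<|z|<e\}$ and let $\pi:X\times\mathbb A\to X$ be the projection. A function $U$ on $X\times\mathbb A$ is \emph{$S^1$-invariant} if it depends on $z$ only through $|z|$; we then write $U(\xi,z)=U_t(\xi)$ with $t=\log|z|\in(0,1)$. An $S^1$-invariant $\pi^*\omega$-psh function $U$ is a \emph{subgeodesic} for $(\varphi_0,\varphi_1)$ if
\[
\limsup_{t\to0^+}U_t(\xi)\le\varphi_0(\xi)\quad\text{and}\quad\limsup_{t\to1^-}U_t(\xi)\le\varphi_1(\xi)\qquad\text{for every }\xi\in X .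
\]
The envelope
\[
\Phi=\sup\{U:\ U\text{ is a subgeodesic for }(\varphi_0,\varphi_1)\}
\]
is a bounded, $S^1$-invariant, $\pi^*\omega$-psh function (Lemma~\ref{lem:envelope}) and solves $(\pi^*\omega+dd^c\Phi)^{n+1}=0$ on $X\times\mathbb A$ in the Bedford--Taylor sense; this is Berndtsson's weak geodesic. Its slices $\varphi_t=\Phi_t$, $0<t<1$, are bounded $\omega$-psh functions, and $(\varphi_t)_{t\in[0,1]}$ is the \emph{weak geodesic} joining $\varphi_0$ to $\varphi_1$. Question~12 of \cite{HDR} asks whether absolute continuity of the volume measure passes from the endpoints to the path: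

\medskip
\noindent\emph{If $\omega_{\varphi_0}^n=f_0\,dV$ and $\omega_{\varphi_1}^n=f_1\,dV$ with $f_0,f_1\in L^1(X,dV)$, is $\omega_{\varphi_t}^n$ absolutely continuous with respect to $dV$ for every $t\in(0,1)$?}
\medskip

The simplest cases suggest a positive answer. If $\varphi_1=\varphi_0+c$, then $\varphi_0+c\log|z|$ is a subgeodesic that attains the general upper bound \eqref{eq:upper} below, so $\varphi_t=\varphi_0+ct$ and the measure does not move. In Example~\ref{ex:flow} the measure is carried along by a flow of automorphisms of $\mathbb P^1$ and stays smooth. Under a slightly stronger hypothesis the answer is positive in general (Remark~\ref{rem:entropy}): the condition $f\log^+f\in L^1$ passes from the endpoints to the whole geodesic. Nevertheless the answer is negative.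

\begin{theorem}\label{thm:main}
Let $X=\mathbb P^1\times\mathbb P^1$ with affine coordinates $(w,y)$ and
\[
\omega=dd^c\tfrac12\log(1+|w|^2)+dd^c\tfrac12\log(1+|y|^2),
\]
so that $\int_X\omega^2=2$. Let $\varepsilon\in(0,1)$ and let $\psi:[0,\infty)\to[0,\infty)$ be nondecreasing with $\psi(s)/s\to0$ as $s\to\infty$. There are continuous $\omega$-psh functions $\varphi_0,\varphi_1$ on $X$ such that
\begin{enumerate}
\item[(i)] $\omega_{\varphi_i}^2=f_i\,dV$ with $f_i\in L^1$, and $\int_Xf_i\,\psi(\log^+f_i)\,dV<\infty$, for $i=0,1$;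
\item[(ii)] for every $t\in(0,1)$ there is a compact set $K_t\subset X$ of zero volume with $\omega_{\varphi_t}^2(K_t)\ge(1-\varepsilon)\int_X\omega^2>0$.
\end{enumerate}
The same holds in every dimension $n\ge2$ on $X\times X'$ with the K\"ahler form $\omega+\omega'$, where $(X',\omega')$ is any compact connected K\"ahler manifold of dimension $n-2$.
\end{theorem}

The choice $\psi=0$ already answers the question. We make no claim for $n=1$.

\begin{remark}\label{rem:entropy}
The following is neither used nor proved in this paper. By a theorem of Berman--Darvas--Lu \cite{BDL}, the extended K-energy, which is the entropy of $\omega_\varphi^n$ relative to $\omega^n$ plus energy terms that are finite for bounded $\varphi$, is convex along finite energy geodesics. For bounded endpoints these are the weak geodesics. Hence, if $f_i\log^+f_i\in L^1$ for $i=0,1$, then $\omega_{\varphi_t}^n$ has a density with the same property for all $t$. Combined with Theorem~\ref{thm:main}, this makes $L\log L$ the borderline for $n\ge2$: no condition $\int f_i\,\psi(\log^+f_i)\,dV<\infty$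 with $\psi$ nondecreasing and $\psi(s)=o(s)$ suffices.
\end{remark}

We never compute the geodesic. Section~\ref{sec:prelim} shows that it is enough to build one explicit subgeodesic that is harmonic along sufficiently many holomorphic annuli in $X\times\mathbb A$, its \emph{leaves}: on them it agrees with $\Phi$, and on the set of agreement $\omega_{\varphi_t}^2$ has at least as much mass. Section~\ref{sec:model} works out by hand the basic move, a contraction of the $y$-fibers whose logarithmic rate is harmonic along the leaves, and identifies three obstacles to iterating it. The harmonic functions are chosen in Section~\ref{sec:F}, the subgeodesic is built in Sections~\ref{sec:construction} and~\ref{sec:psh}, and its measures are computed at the endpoints in Section~\ref{sec:ends} and at interior times in Section~\ref{sec:interior}. Section~\ref{sec:products} treats products.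

\section{Reduction to a subgeodesic with leaves}\label{sec:prelim}

\subsection{Facts from pluripotential theory}
In one complex variable $dd^c\phi=\frac1{2\pi}\Delta\phi\,dA$, where $dA$ is area measure; thus $dd^c\log|z|=\delta_0$. We write $\mathbb D$ for the open unit disk and use the following standard facts.
\begin{enumerate}
\item[(P1)] The composition of a psh function with a holomorphic map from a connected manifold is psh or identically $-\infty$. A locally uniform limit of psh functions is psh. The upper semicontinuous regularization of the supremum of a nonempty family of psh functions that is locally bounded above is psh. A subharmonic function on $\mathbb A$ that depends only on $|z|$ is a convex function of $\log|z|$.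
\item[(P2)] (Bedford--Taylor.) The measure $(dd^c\phi)^n$ of a locally bounded psh function $\phi$ is local: it depends on an open set $O$ only on $\phi|_O$. If locally bounded psh functions $\phi_j$ converge locally uniformly, or decrease, to a locally bounded psh function $\phi$, then $(dd^c\phi_j)^n\to(dd^c\phi)^n$ weakly. If $\mu_j\to\mu$ weakly, then $\mu(O)\le\liminf\mu_j(O)$ for open $O$ and $\mu(K)\ge\limsup\mu_j(K)$ for compact $K$.
\item[(P3)] Let $\phi$ be $C^{1,1}_{\mathrm{loc}}$ ($C^1$ with locally Lipschitz gradient) and smooth off a closed null set $\Sigma$. If the complex Hessian of $\phi$ is nonnegative off $\Sigma$, then $\phi$ is psh. If $\phi$ is psh, then $(dd^c\phi)^n$ is absolutely continuous with locally bounded density, given off $\Sigma$ by the pointwise formula.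
\end{enumerate}
For (P3), the distributional Hessian of $\phi$ is an $L^\infty_{\mathrm{loc}}$ matrix that agrees off $\Sigma$ with the classical one. The Hessians of the convolutions of $\phi$ with an approximate identity are averages of this matrix; they are nonnegative if it is, locally bounded, and convergent at each point off $\Sigma$. Now use (P1), (P2) and dominated convergence.

\subsection{Three lemmas on the envelope}
In this subsection $(X,\omega)$ is arbitrary.

\begin{lemma}\label{lem:envelope}
The envelope $\Phi$ is bounded, is itself a subgeodesic for $(\varphi_0,\varphi_1)$, and satisfies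
\begin{equation}\label{eq:upper}
\Phi(\xi,z)\le(1-t)\varphi_0(\xi)+t\varphi_1(\xi),\qquad t=\log|z| .
\end{equation}
\end{lemma}

\begin{proof}
Let $U$ be a subgeodesic and $\xi\in X$. By (P1), $t\mapsto U_t(\xi)$ is convex or identically $-\infty$. Bounding it by its chord over $[s_0,s_1]$ and letting $s_0\to0$, $s_1\to1$ gives $U_t(\xi)\le(1-t)\varphi_0(\xi)+t\varphi_1(\xi)$, which is \eqref{eq:upper}. With $C=\sup|\varphi_0-\varphi_1|$, the function $\varphi_0-C\log|z|$ is a subgeodesic, so $\Phi$ is bounded below. The regularization $\Phi^*$ is $\pi^*\omega$-psh by (P1) and $S^1$-invariant, and it still satisfies \eqref{eq:upper} because the right side is upper semicontinuous on $X\times\mathbb A$. So $\Phi^*$ is a subgeodesic, and $\Phi^*=\Phi$.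
\end{proof}

Let $U$ be a continuous $S^1$-invariant function on $X\times\overline{\mathbb A}$ that is $\pi^*\omega$-psh on $X\times\mathbb A$. We call $U$ a \emph{continuous subgeodesic}; it is a subgeodesic for its own boundary slices $(U_0,U_1)$, which are $\omega$-psh as uniform limits of the slices $U_t$. A \emph{leaf} of $U$ is a map $\ell(z)=(\lambda(z),z)$, with $\lambda:\overline{\mathbb A}\to X$ continuous and holomorphic in $\mathbb A$, such that $\varrho\circ\lambda+U\circ\ell$ is harmonic, where defined in $\mathbb A$, for the local potentials $\varrho$ of $\omega$. Two local potentials differ by a pluriharmonic function, so it suffices to test one potential near each point.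

\begin{lemma}\label{lem:leaf}
Let $U$ be a continuous subgeodesic and let $\Phi$ be the envelope for $(U_0,U_1)$. Then $\Phi\ge U$ on $X\times\mathbb A$, and $\Phi=U$ on $\ell(\mathbb A)$ for every leaf $\ell$ of $U$.
\end{lemma}

\begin{proof}
The inequality holds because $U$ competes in the supremum. Locally $(\Phi-U)\circ\ell=(\varrho\circ\lambda+\Phi\circ\ell)-(\varrho\circ\lambda+U\circ\ell)$ is a subharmonic function minus a harmonic one, so $(\Phi-U)\circ\ell$ is bounded and subharmonic on $\mathbb A$. Let $z\to z_0$ with $|z_0|=1$. By \eqref{eq:upper} and the continuity of $U$ and $\lambda$,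
\[
(\Phi-U)(\ell(z))\le(1-t)U_0(\lambda(z))+tU_1(\lambda(z))-U(\ell(z))\longrightarrow U_0(\lambda(z_0))-U(\ell(z_0))=0,
\]
and the same computation with $U_1$ in the limit applies when $|z_0|=e$. The maximum principle gives $(\Phi-U)\circ\ell\le0$.
\end{proof}

The point $\lambda(z)$ moves as $z\to z_0$; this is where continuity of the endpoints is used.

\begin{example}\label{ex:flow}
On $\mathbb P^1$ with $\omega=dd^c\frac12\log(1+|w|^2)$ let $U(w,z)=\frac12\log(1+|w/z|^2)-\frac12\log(1+|w|^2)$. In the chart $w$ the potential of $\pi^*\omega+dd^cU$ is $\frac12\log(1+|w/z|^2)$, and in the chart $w'=1/w$ it is $\frac12\log(|w'|^2+|z|^{-2})$; both are smooth and psh. The first is constant on each annulus $w=cz$, $c\in\mathbb C$, and the second equals $-\log|z|$ on $w'=0$. These leaves fill $\mathbb P^1\times\mathbb A$, so $\Phi=U$, and $\omega_{\varphi_t}$ is the image of $\omega$ under $w\mapsto e^tw$.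
\end{example}

\begin{lemma}\label{lem:contact}
Let $\varphi\ge\varphi'$ be bounded $\omega$-psh functions on $X$ with $\varphi'$ continuous, and let $K\subset\{\varphi=\varphi'\}$ be compact. Then $\omega_\varphi^n(K)\ge\omega_{\varphi'}^n(K)$.
\end{lemma}

\begin{proof}
For $s>0$ let $\varphi^s=\max(\varphi,\varphi'+s)$, a bounded $\omega$-psh function. The set $O_s=\{\varphi-\varphi'<s\}$ is open because $\varphi-\varphi'$ is upper semicontinuous. It contains $K$, and $\varphi^s=\varphi'+s$ on it, so $\omega_{\varphi^s}^n(K)=\omega_{\varphi'}^n(K)$. Since $\varphi\ge\varphi'$, we have $0\le\varphi^s-\varphi\le s$. By (P2), $\omega_\varphi^n(K)\ge\limsup_{s\to0}\omega_{\varphi^s}^n(K)=\omega_{\varphi'}^n(K)$.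
\end{proof}

\subsection{The reduction}
From now until Section~\ref{sec:products}, $(X,\omega)$, $\varepsilon$ and $\psi$ are as in Theorem~\ref{thm:main}.

\begin{proposition}\label{prop:main}
There is a continuous subgeodesic $\tilde V$ on $X\times\overline{\mathbb A}$ such that
\begin{enumerate}
\item[(A)] the functions $\varphi_0=\tilde V_0$ and $\varphi_1=\tilde V_1$ satisfy part \textup{(i)} of Theorem~\ref{thm:main};
\item[(B)] for every $t\in(0,1)$ there is a compact set $K_t\subset X$ of zero volume such that $\omega_{\tilde V_t}^2(K_t)\ge2(1-\varepsilon)$ and every point of $K_t\times\{e^t\}$ lies on a leaf of $\tilde V$.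
\end{enumerate}
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} for $n=2$, given Proposition~\ref{prop:main}]
Part (i) is (A). By Lemma~\ref{lem:leaf}, $\varphi_t\ge\tilde V_t$ on $X$ with equality on $K_t$. By Lemma~\ref{lem:contact}, $\omega_{\varphi_t}^2(K_t)\ge\omega_{\tilde V_t}^2(K_t)\ge2(1-\varepsilon)$.
\end{proof}

The logarithm of the density at the endpoints will be bounded by an infinite sum, one term for each scale, so we want $\psi$ to be subadditive.

\begin{lemma}\label{lem:psi}
It suffices to prove Theorem~\ref{thm:main} and Proposition~\ref{prop:main} when $\psi$ is continuous, concave and nondecreasing, with $\psi(0)=0$ and $\psi(s)=o(s)$. Such a $\psi$ satisfies $\psi(\sum_js_j)\le\sum_j\psi(s_j)$ whenever $s_j\ge0$ and $\sum_js_j<\infty$, and $C_\lambda:=\sup_{s\ge0}(\psi(s)-\lambda s)$ is finite for every $\lambda>0$.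
\end{lemma}

\begin{proof}
For any $\psi$ as in the theorem, $C_\lambda<\infty$, since $\psi(s)\le\lambda s$ for $s\ge s_0$ and $\psi(s)\le\psi(s_0)$ for $s\le s_0$. Let $\hat\psi(s)=\inf_{\lambda>0}(\lambda s+C_\lambda)\ge\psi(s)$. As an infimum of nondecreasing affine functions, $\hat\psi$ is concave, nondecreasing and upper semicontinuous. It is continuous on $(0,\infty)$ by concavity, and at $0$ because $\hat\psi(0)\le\liminf_{s\to0}\hat\psi(s)\le\limsup_{s\to0}\hat\psi(s)\le\hat\psi(0)$. Also $\hat\psi(s)\le\lambda s+C_\lambda$ for every $\lambda$, so $\hat\psi(s)=o(s)$. Since $\psi\le(\hat\psi-\hat\psi(0))+\hat\psi(0)$ and the $f_i$ are integrable, we may replace $\psi$ by $\hat\psi-\hat\psi(0)$. For concave $\psi$ with $\psi(0)=0$ we have $\psi(s)\ge\frac{s}{s+s'}\psi(s+s')$; adding the same inequality for $s'$ gives $\psi(s+s')\le\psi(s)+\psi(s')$, and continuity extends this to convergent series.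
\end{proof}

We assume from now on that $\psi$ is as in Lemma~\ref{lem:psi}.

\section{One contraction}\label{sec:model}

\subsection{Coordinates}
Write
\[
w=e^\zeta,\quad\zeta=x+i\theta,\qquad z=e^\tau,\quad t=\operatorname{Re}\tau,\qquad\nu=\zeta-\tau,\quad p=\operatorname{Re}\nu=x-t=\log|w/z|,
\]
and let $\mathcal T=\{(\tau,\zeta,y)\in\mathbb C^3:0\le t\le1\}$. A function $V$ on $\mathcal T$ that is $2\pi i$-periodic in $\zeta$ and, for fixed $(\zeta,y)$, depends on $\tau$ only through $t$ descends to an $S^1$-invariant function of $(w,y,z)\in\mathbb C^*\times\mathbb C\times\overline{\mathbb A}$, and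
\begin{equation}\label{eq:tilde}
\tilde V=V-\tfrac12\log(1+|w|^2)-\tfrac12\log(1+|y|^2)
\end{equation}
is $\pi^*\omega$-psh for $0<t<1$ if and only if $V$ is psh there. On a slice $t=\mathrm{const}$ we have $\omega_{\tilde V_t}^2=(dd^cV_t)^2$, computed in $(\zeta,y)$. All our measures come from one formula. Suppose that on an open part of a slice
\[
i\partial\bar\partial V_t=\tfrac14\chi\,i\,d\zeta\wedge d\bar\zeta+\tfrac12\,i\,\varpi\wedge\bar\varpi,\qquad\varpi=\varpi_\zeta\,d\zeta+\varpi_y\,dy,
\]
with $\chi$ a real function. Since $i\,d\zeta\wedge d\bar\zeta=2\,dx\,d\theta$ and $i\,dy\wedge d\bar y=2\,dA(y)$, and only the cross term survives in the square, $(i\partial\bar\partial V_t)^2=2\cdot\frac14\chi\cdot\frac12|\varpi_y|^2\cdot4\,dx\,d\theta\,dA$. Therefore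
\begin{equation}\label{eq:density}
(dd^cV_t)^2=\frac{\chi}{\pi}\cdot\frac{|\varpi_y|^2}{\pi}\,dx\,d\theta\,dA(y),\qquad dd^c_y V_t(\zeta,\cdot)=\frac{|\varpi_y|^2}{\pi}\,dA(y):
\end{equation}
the Monge--Amp\`ere density is $\chi/\pi$ times the density of the measure in the $y$-fiber.

\subsection{The unperturbed subgeodesic}
Let
\[
a(r)=\tfrac12\log(1+e^{2r}),\qquad u(W)=\begin{cases}\frac12(|W|^2-1),&|W|\le1,\\ \log|W|,&|W|\ge1.\end{cases}
\]
Then $0<a''=\frac12\operatorname{sech}^2r\le\frac12$ and $\int_{-M}^Ma''=\tanh M$. The function $u$ is radial, $C^{1,1}$ (the radial derivatives $s$ and $1/s$ agree at $s=1$), smooth off the unit circle and subharmonic, and $dd^cu=\frac1\pi1_{\mathbb D}\,dA$ is the uniform probability measure on $\mathbb D$. We start from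
\[
V^0=a(p)+u(y)=\tfrac12\log(1+|w/z|^2)+u(y),
\]
which is Example~\ref{ex:flow} in $w$ and constant in time in $y$. It is constant on the annuli where $\nu$ and $y$ are constant. By \eqref{eq:density} with $\chi=a''(x-t)$ and $\varpi=dy$, the density on the slice $t$ is $\pi^{-2}a''(x-t)1_{\mathbb D}(y)$.

\subsection{Contracting the fibers}\label{sub:contract}
Let $\kappa>0$ and let $F$ be entire and $2\pi i$-periodic with $\operatorname{Re}F\ge0$ for $-\kappa\le x\le1+\kappa$. On the part of $\mathcal T$ where $|p|<\kappa$, and hence $-\kappa<x<1+\kappa$, put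
\[
V=a(p)+u\big(ye^{F(\zeta)}\big)-\operatorname{Re}F(\zeta).
\]
This function has four properties.
\begin{itemize}
\item It is psh: $a(\operatorname{Re}\nu)$ is psh since $a$ is convex, $W=ye^F$ is holomorphic, and $\operatorname{Re}F$ is pluriharmonic.
\item For $|y|\ge e^{-\operatorname{Re}F}$, in particular for $|y|\ge1$, it equals $a(p)+\log|y|$. So $V=V^0$ for $|y|\ge1$; this uses $\operatorname{Re}F\ge0$.
\item Along $\tau\mapsto(\tau,\nu+\tau,ce^{-F(\nu+\tau)})$, with $\nu$ and $c$ fixed, it equals $a(p)+u(c)-\operatorname{Re}F(\nu+\tau)$, which is harmonic.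
\item On a slice, \eqref{eq:density} applies with $\chi=a''$ and $\varpi=dW$ where $|W|<1$, and with $\varpi=0$ where $|W|>1$. The density is $\pi^{-2}a''e^{2\operatorname{Re}F}$ on the disk $|y|<e^{-\operatorname{Re}F}$ and $0$ outside.
\end{itemize}
Each fiber keeps its mass $a''/\pi$, but the mass is squeezed onto a disk of area $\pi e^{-2\operatorname{Re}F(\zeta)}$. A leaf with $p\approx0$ sees $x\approx t$, so the rate of contraction at time $t$ is $\operatorname{Re}F(t+i\theta)$. Take, for instance, $F=1+\eta+\cosh(\zeta-\frac12)/\cosh\frac12$ with $\eta>0$ small. Then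
\[
\operatorname{Re}F=1+\eta+\cos\theta\,\frac{\cosh(x-\frac12)}{\cosh\frac12},
\]
which at $\theta=\pi$ equals $\eta$ for $x\in\{0,1\}$ but $\eta+1-1/\cosh\frac12$ for $x=\frac12$. Over $\theta=\pi$ the endpoints are almost not contracted, and the midpoint is contracted by a definite factor. In Section~\ref{sec:F} we find functions $F_j$ that are small at $x\in\{0,1\}$ off a short arc and bounded below for $0<x<1$ uniformly in $j$. If the contractions by $e^{-F_1},e^{-F_2},\dots$ can be composed, the total rate $\sum_j\operatorname{Re}F_j$ is finite almost everywhere at the endpoints and infinite everywhere inside.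

This explains the use of two variables. A function that is $S^1$-invariant and harmonic on a vertical annulus $\{\xi\}\times\mathbb A$ is affine in $t$, so it is small inside if it is small at both ends. The variable $w$ provides slanted leaves $w=e^\nu z$, on which the $S^1$-invariant function $\operatorname{Re}F(\log w)$ is not radial; the variable $y$ provides the direction to contract.

\subsection{Three obstacles}\label{sub:obstacles}

\emph{The potential must stay bounded.} At $y=0$ the model equals $a(p)-\frac12-\operatorname{Re}F$, so taking $F=F_1+\dots+F_J$ sends $V$ to $-\infty$. The remedy is to contract many small disks toward their own centers. If $|\gamma|+r\le1$ and $|Z|\le1$, expanding $|\gamma+rZ|^2$ gives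
\begin{equation}\label{eq:rescale}
u(\gamma+rZ)=r^2u(Z)+\tfrac12(|\gamma|^2+r^2-1)+r\operatorname{Re}(\bar\gamma Z).
\end{equation}
So on the disk of center $\gamma$ and radius $r$, the function $u$ is $r^2u(Z)$ plus a harmonic function, and we may replace $r^2u(Z)$ by $r^2(u(Ze^g)-g)$. This adds $r^2v(g,Z)$, where $v(g,Z)=u(Ze^g)-g-u(Z)$. For $g\ge0$,
\begin{equation}\label{eq:v}
v(g,Z)=0\ \text{ if }|Z|\ge1,\qquad v(0,Z)=0,\qquad-g\le v(g,Z)\le0 .
\end{equation}
Indeed, let $s=|Z|$. For $s\ge1$ both $u$-terms are logarithms and cancel $g$. For $s\le e^{-g}$ we have $v=\frac12s^2(e^{2g}-1)-g$, which lies between $-g$ and $\frac12(1-e^{-2g})-g\le0$. For $e^{-g}\le s\le1$ we have $v=\log s-\frac12(s^2-1)$, which lies in $[-g,0]$ because $-g\le\log s\le\frac12(s^2-1)\le0$. The change in the potential is thus confined to the disk and is of size $r^2g$, as small as we please, while the contraction factor $e^{-g}$ does not depend on $r$. In the coordinate $W=Ze^F$ the contracted disk carries $r^2u(W)$ again, and the move can be repeated inside it.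

\emph{The function $F$ must follow the leaf.} The leaf with parameter $p$ runs over $p\le x\le p+1$, so the right rate is $\operatorname{Re}F(\zeta-p)$, and $F(\zeta-p)$ is not holomorphic in $(\tau,\zeta)$. We therefore freeze $p$ at a value $p_I$ on each of many short intervals and switch the contraction off between them with a cutoff $h(p)$, so that the rate is $g=h(p)\operatorname{Re}F(\zeta-p_I)$. To see what this costs, let $Z$ be holomorphic and nonvanishing, $g$ real and smooth, and $|W|=|Z|e^g$. Where $|W|>1$ we have $u(W)-g=\log|Z|$, which is pluriharmonic. Where $|W|<1$, we apply $i\partial\bar\partial e^\phi=e^\phi(i\partial\bar\partial\phi+i\partial\phi\wedge\bar\partial\phi)$ to $\phi=\log|W|^2=\log|Z|^2+2g$ and get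
\begin{equation}\label{eq:ddbar}
i\partial\bar\partial\big(u(W)-g\big)=-(1-|W|^2)\,i\partial\bar\partial g+\tfrac12|W|^2\,i\,\partial\log|W|^2\wedge\bar\partial\log|W|^2 .
\end{equation}
The last term is nonnegative, and the first has no sign. For a real function $\phi$ let $\mathcal L_\phi$ be its Levi form, $\mathcal L_\phi(\dot\xi)=\sum\phi_{j\bar k}\dot\xi_j\overline{\dot\xi_k}$, and use coordinates $(\nu,\tau,y)$, in which $\zeta=\nu+\tau$. Write $F,F'$ for the values at $\zeta-p_I$. We have $\partial h=\frac12h'\,d\nu$, $\partial\operatorname{Re}F=\frac12F'\,(d\nu+d\tau)$, $h_{\nu\bar\nu}=\frac14h''$, and $\operatorname{Re}F$ is pluriharmonic, so the product rule gives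
\begin{equation}\label{eq:levig}
4\mathcal L_g(\dot\nu,\dot\tau,\dot y)=h''\operatorname{Re}F\,|\dot\nu|^2+2h'\operatorname{Re}\big(\dot\nu\,\overline{F'(\dot\nu+\dot\tau)}\big).
\end{equation}
This enters with the small weight $r^2$, and the terms in $|\dot\nu|^2$ are absorbed by $4\mathcal L_a=a''|\dot\nu|^2$.

\emph{The mixed term needs positivity in time.} The term $2h'\operatorname{Re}(\dot\nu\,\overline{F'\dot\tau})$ cannot be absorbed by $a''|\dot\nu|^2$, however small its weight, because $\dot\tau$ is free; nor by the last term of \eqref{eq:ddbar}, which has rank one and is annihilated by a suitable choice of $\dot y$. We add $b(p)q(t)$ with $q(t)=t^2-t$ and $b\ge0$, which contributes $2b|\dot\tau|^2$. It must vanish where $h=1$, so that harmonicity along the leaves survives, and it must dominate $h'^2$. The choice $b=Bh(1-h)$ does both, by \eqref{eq:hprime} below. On $[0,1]$ we have $|q|\le\frac14$, $|q'|\le1$, $q''=2$, and $q(0)=q(1)=0$, so the endpoints do not see the added term.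

\section{Positive harmonic functions concentrated at the boundary}\label{sec:F}

\begin{lemma}\label{lem:F}
There are entire $2\pi i$-periodic functions $F_j$ and numbers $\kappa_j\in(0,2^{-j}]$, $j\ge1$, such that, with $T_j=[-\kappa_j,\kappa_j]\cup[1-\kappa_j,1+\kappa_j]$:
\begin{enumerate}
\item[(F1)] $\operatorname{Re}F_j(x+i\theta)>0$ for $-\kappa_j\le x\le1+\kappa_j$;
\item[(F2)] $\operatorname{Re}F_j(x+i\theta)\le2^{-j}$ for $x\in T_j$ and $2^{-j}\le|\theta|\le\pi$;
\item[(F3)] $\int_{-\pi}^\pi\psi\big(2\operatorname{Re}F_j(x+i\theta)\big)\,d\theta\le2^{-j}$ for $x\in T_j$;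
\item[(F4)] for each $\delta\in(0,\frac12)$ there is $c_\delta>0$, independent of $j$, with $\operatorname{Re}F_j\ge c_\delta$ for $\delta\le x\le1-\delta$.
\end{enumerate}
\end{lemma}

\begin{proof}
The Fej\'er kernel
\[
\mathcal K_N(\theta)=\sum_{|k|<N}\Big(1-\frac{|k|}N\Big)e^{ik\theta}=\frac1N\Big|\sum_{k=0}^{N-1}e^{ik\theta}\Big|^2=\frac1N\Big(\frac{\sin(N\theta/2)}{\sin(\theta/2)}\Big)^2
\]
is nonnegative, has mean $1$, and satisfies $\mathcal K_N(\theta)\le\pi^2/(N\delta^2)$ for $\delta\le|\theta|\le\pi$, because $|\sin(\theta/2)|\ge|\theta|/\pi$ there. We solve the Dirichlet problem with this boundary value on both ends: for $N\ge1$ and $\eta>0$ let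
\[
F(\zeta)=\eta+1+2\sum_{k=1}^{N-1}\Big(1-\frac kN\Big)\frac{\cosh(k(\zeta-\frac12))}{\cosh(k/2)} ;
\]
the case $N=2$ is the function of Section~\ref{sub:contract}. It is entire and $2\pi i$-periodic. Since $\operatorname{Re}\cosh(k(\zeta-\frac12))=\cosh(k(x-\frac12))\cos k\theta$, the function $\operatorname{Re}F$ has $\theta$-mean $1+\eta$ for every $x$ and equals $\eta+\mathcal K_N(\theta)$ for $x\in\{0,1\}$. As a function of $w=e^\zeta$ it is harmonic on the annulus $1<|w|<e$, so $\operatorname{Re}F\ge\eta$ for $0\le x\le1$ by the minimum principle.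

For $\lambda>0$ and $\delta\in(0,\pi)$, use $\psi(2\mathcal K_N)\le2\lambda\mathcal K_N+C_\lambda$ on $|\theta|<\delta$ and monotonicity of $\psi$ elsewhere:
\[
\int_{-\pi}^\pi\psi(2\mathcal K_N)\,d\theta\le4\pi\lambda+2\delta C_\lambda+2\pi\,\psi\Big(\frac{2\pi^2}{N\delta^2}\Big).
\]
Choosing $\lambda$, then $\delta$, then $N$, we see that the left side tends to $0$ as $N\to\infty$. Take $N=N_j$ with $\pi^24^j/N_j<2^{-j-1}$ and $\int\psi(2\mathcal K_{N_j})\,d\theta<2^{-j-1}$, then $\eta=\eta_j$ with $\eta_j<2^{-j-1}$ and $2\pi\psi(2\eta_j)<2^{-j-1}$, and call the result $F_j$. By subadditivity of $\psi$, the inequalities in (F2) and (F3) hold strictly for $x\in\{0,1\}$, and $\operatorname{Re}F_j\ge\eta_j>0$ on $0\le x\le1$. By uniform continuity of $\operatorname{Re}F_j$ and $\psi$ on compact sets, (F1)--(F3) hold for small $\kappa_j$.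

For (F4), Harnack's inequality gives a constant $C$, depending only on $\delta$, with $\max H\le C\min H$ over $\{e^\delta\le|w|\le e^{1-\delta}\}$ for every positive harmonic function $H$ on $1<|w|<e$. For $H=\operatorname{Re}F_j$ the maximum is at least the mean $1+\eta_j\ge1$, so $c_\delta=1/C$ works.
\end{proof}

Apart from Lemma~\ref{lem:psi}, the hypothesis $\psi(s)=o(s)$ is used only for (F3). For $\psi(s)=s$ the integral in (F3) is $4\pi(1+\eta_j)$, and no other choice of $F_j$ helps: the circle means of a harmonic function on an annulus are affine in $x$, so (F4) forces the sum of the two boundary means to be at least $2c_\delta$. This is consistent with Remark~\ref{rem:entropy}.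

Let $L_j$ and $L_j'$ be the suprema of $\operatorname{Re}F_j$ and $|F_j'|$ over $-\kappa_j\le x\le1+\kappa_j$; they are finite by periodicity.

\section{The construction}\label{sec:construction}

\subsection{Parameters}
Fix $M$ with $\tanh M\ge1-\varepsilon/4$, and let $S_0=[-M,M]$ and $a_0=\min_{S_0}a''\in(0,\frac12]$. We perturb $V^0$ only for $p\in(-M,M)$, where the convexity of $a$ is bounded below. For $j=1,2,\dots$ make the following choices, in this order.

\medskip\noindent\emph{Intervals and cutoffs.} The set $S_{j-1}$ is a finite union of nondegenerate compact intervals. Cut it into pieces of length at most $\kappa_j$ and shrink each piece slightly, twice. This gives finitely many pairwise disjoint compact intervals $\hat I\subset\operatorname{int}S_{j-1}$ of length at most $\kappa_j$ and nondegenerate compact intervals $I\subset\operatorname{int}\hat I$ whose union $S_j$ satisfies $\int_{S_{j-1}\setminus S_j}a''\le\varepsilon2^{-j-2}$. We call these the intervals of level $j$ and fix points $p_I\in\hat I$. Choose $h_j\in C_c^\infty(\mathbb R,[0,1])$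 with $h_j=1$ near $S_j$ and $\operatorname{supp}h_j\subset\bigcup\operatorname{int}\hat I$, and $Q_j\ge1$ with $|h_j''|\le Q_j$. Then
\begin{equation}\label{eq:hprime}
h_j'^2\le4Q_jh_j(1-h_j)\le Q_j .
\end{equation}
Indeed, if $\phi\ge0$ is $C^2$ on $\mathbb R$ with $\phi''\le Q$, then $0\le\phi(p+s)\le\phi(p)+\phi'(p)s+\frac12Qs^2$ for all $s$, so $\phi'^2\le2Q\phi$. Apply this to $h_j$ and $1-h_j$ and use $\min(h,1-h)\le2h(1-h)$ for $h\in[0,1]$. The set $S=\bigcap_jS_j$ is compact, and
\begin{equation}\label{eq:S}
\int_{S_J}a''\ge1-\frac\varepsilon4-\sum_{j\ge1}\varepsilon2^{-j-2}=1-\frac\varepsilon2\qquad\text{for all }J .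
\end{equation}

\medskip\noindent\emph{Convexity in time.} Let $B_j=2^{-j}a_0/(16Q_j)$ and $b_j=B_jh_j(1-h_j)\ge0$. From $b_j'=B_jh_j'(1-2h_j)$, $b_j''=B_j(h_j''(1-2h_j)-2h_j'^2)$ and \eqref{eq:hprime},
\begin{equation}\label{eq:b}
|b_j'|\le B_j|h_j'|,\qquad|b_j''|\le3B_jQ_j,\qquad0\le b_j\le2^{-j}.
\end{equation}

\medskip\noindent\emph{Size of the disks.} Choose $m_j\in(0,\frac14]$ with
\begin{equation}\label{eq:m}
m_jL_j\le2^{-j},\qquad m_jL_j'\le B_j,\qquad m_j\big(Q_jL_j+2Q_j^{1/2}L_j'\big)\le\tfrac14a_0 .
\end{equation}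

\medskip\noindent\emph{Disks.} By Vitali's covering theorem, a family of closed disks that contains, around each point of $\mathbb D$, disks of arbitrarily small radius has a countable disjoint subfamily covering almost all of $\mathbb D$. Apply it to the closed disks in $\mathbb D$ of radius at most $m_j^{1/2}$ and keep finitely many: pairwise disjoint closed disks in $\mathbb D$ with centers $\gamma_{j,i}$ and radii $r_{j,i}$, $1\le i\le n_j$, such that
\begin{equation}\label{eq:r}
r_{j,i}^2\le m_j\le\tfrac14,\qquad1-\varepsilon2^{-j-1}\le\sum_ir_{j,i}^2\le1 .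
\end{equation}

\medskip\noindent\emph{Rates.} For $p\in\mathbb R$ and $\zeta\in\mathbb C$ let $G_j(p,\zeta)=h_j(p)F_j(\zeta-p_I)$ if $p\in\hat I$ for an interval of level $j$, and $G_j=0$ otherwise. Since $h_j$ vanishes near the ends of each $\hat I$, the function $G_j$ is smooth; for fixed $p$ it is entire and $2\pi i$-periodic in $\zeta$. Put $g_j=\operatorname{Re}G_j$ and $\Gamma_j=g_1+\dots+g_j$, $\Gamma_0=0$. We always evaluate at $p=x-t$ with $t\in[0,1]$. If $p\in\hat I$, then
\begin{equation}\label{eq:shift}
\operatorname{Re}(\zeta-p_I)=t+(p-p_I)\in[t-\kappa_j,t+\kappa_j],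
\end{equation}
so (F1) gives
\begin{equation}\label{eq:gbound}
0\le g_j\le L_j\qquad\text{on }\mathcal T .
\end{equation}

Because the supports of the cutoffs are nested in the plateaus of the earlier ones, at most one level at a time fails to be holomorphic.

\begin{lemma}\label{lem:p}
Let $J\ge0$ and $p_0\in\mathbb R$. Let $k$ be the largest $j\in\{1,\dots,J\}$ with $p_0\in\operatorname{supp}h_j$, and $k=0$ if there is none. For $p$ near $p_0$: $G_j$ is independent of $p$ for $j<k$; $G_j=0$ for $k<j\le J$; and $b_j=0$ for $j\le J$, $j\ne k$. If $k\ge1$, then also $G_k=h_k(p)F_k(\zeta-p_I)$ with a fixed $I$, $p\in\hat I$, and $a''(p)\ge a_0$.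
\end{lemma}

\begin{proof}
For $k<j\le J$ the point $p_0$ is outside the closed set $\operatorname{supp}h_j$, so $h_j=0$ near $p_0$. For $1\le j<k$ we have $p_0\in\operatorname{supp}h_k\subset\operatorname{int}S_{k-1}\subset S_j$, so $h_j=1$ near $p_0$ and $p$ stays in one interval $\hat I$ of level $j$. If $k\ge1$, then $p_0$ is interior to an interval $\hat I\subset(-M,M)$ of level $k$.
\end{proof}

\subsection{Nested disks}
A multi-index of level $|\alpha|=j$ is $\alpha=(i_1,\dots,i_j)$ with $1\le i_l\le n_l$; let $\alpha^-=(i_1,\dots,i_{j-1})$. Put $W_\emptyset=y$ and, for $|\alpha|=j\ge1$ with last index $i$,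
\[
Z_\alpha=\frac{W_{\alpha^-}-\gamma_{j,i}}{r_{j,i}},\qquad W_\alpha=Z_\alpha e^{G_j}.
\]
By induction $W_\alpha=(y-c_\alpha)/\Lambda_\alpha$, where $c_\emptyset=0$, $\Lambda_\emptyset=1$ and
\[
c_\alpha=c_{\alpha^-}+\Lambda_{\alpha^-}\gamma_{j,i},\qquad\Lambda_\alpha=\Lambda_{\alpha^-}r_{j,i}e^{-G_j}=\rho_\alpha e^{-(G_1+\dots+G_j)},\qquad\rho_\alpha=\prod_{l\le j}r_{l,i_l},\quad\rho_\emptyset=1 .
\]
In the $y$-fiber over a point $(\tau,\zeta)$ let $D_\alpha'=\{|Z_\alpha|<1\}$ and $D_\alpha=\{|W_\alpha|<1\}$, and $D'_\emptyset=D_\emptyset=\mathbb D$. Both disks have center $c_\alpha$, and $D_\alpha$ has radius $|\Lambda_\alpha|=\rho_\alpha e^{-\Gamma_j}$. See Figure~\ref{fig:disks}.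

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2]
\draw (0,0) circle[radius=1];
\draw[dashed] (-0.45,0.35) circle[radius=0.4];
\draw[dashed] (0.45,0.3) circle[radius=0.4];
\draw[dashed] (0,-0.5) circle[radius=0.42];
\filldraw[fill=gray!35] (-0.45,0.35) circle[radius=0.24];
\filldraw[fill=gray!35] (0.45,0.3) circle[radius=0.24];
\filldraw[fill=gray!35] (0,-0.5) circle[radius=0.252];
\node at (0.45,0.3) {$D_\alpha$};
\draw (0.72,0.5) -- (1.2,0.75) node[right] {$D'_\alpha$};
\node at (-1.05,-0.75) {$D_{\alpha^-}$};
\end{tikzpicture}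
\caption{One level of the construction in a $y$-fiber. The disk $D_{\alpha^-}$ is almost filled by disjoint disks $D'_\alpha$ (dashed; only three are shown). The mass in each $D'_\alpha$ is moved to the concentric disk $D_\alpha$ (shaded), whose radius is smaller by the factor $e^{-g_j}$. The next level repeats the picture inside each shaded disk.}\label{fig:disks}
\end{figure}

\begin{lemma}\label{lem:nest}
On $\mathcal T$, for $|\alpha|=j\ge1$: $D_\alpha\subset D'_\alpha$ and $\overline{D_\alpha}\subset\overline{D'_\alpha}\subset D_{\alpha^-}$; the disks $\overline{D'_\alpha}$ of level $j$ are pairwise disjoint; $\rho_\alpha^2\le m_j$; $|\Lambda_\alpha|\le\rho_\alpha\le2^{-j}$; and $\sum_{|\alpha|=j}\rho_\alpha^2=\prod_{l\le j}\sum_ir_{l,i}^2\in[1-\frac\varepsilon2,1]$.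
\end{lemma}

\begin{proof}
Since $g_j\ge0$, $|Z_\alpha|\le|W_\alpha|$. If $|Z_\alpha|\le1$, then $W_{\alpha^-}$ lies in the closed disk of center $\gamma_{j,i}$ and radius $r_{j,i}$, which is contained in $\mathbb D$. This gives the inclusions. If $\alpha\ne\beta$ have level $j$ and first differ at place $l$, with common initial part $\beta_0$ of level $l-1$, then by the inclusions $W_{\beta_0}$ maps $\overline{D'_\alpha}$ and $\overline{D'_\beta}$ into two different, hence disjoint, disks of the $l$-th family. The bounds follow from \eqref{eq:r}, with $\prod_l(1-\varepsilon2^{-l-1})\ge1-\sum_l\varepsilon2^{-l-1}=1-\frac\varepsilon2$.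
\end{proof}

\subsection{The potentials}
Upper indices $j,J$ denote the level. Define
\[
\Psi^0=u(y),\qquad\Psi^j=\Psi^{j-1}+\sum_{|\alpha|=j}\rho_\alpha^2\,v(g_j,Z_\alpha),\qquad V^J=a(p)+\sum_{j\le J}b_j(p)q(t)+\Psi^J .
\]
As $u$ is radial, $v(g_j,Z_\alpha)=u(W_\alpha)-g_j-u(Z_\alpha)$ with $W_\alpha,Z_\alpha,g_j$ smooth, so $V^J$ is $C^{1,1}_{\mathrm{loc}}$ on $\mathcal T$. It is $2\pi i$-periodic in $\zeta$ and depends on $\tau$ only through $t$. By \eqref{eq:v} the $\alpha$-term vanishes off $D'_\alpha\subset\mathbb D$, so $\Psi^j=\log|y|$ for $|y|\ge1$, and at most one term of level $j$ is nonzero at a given point. By \eqref{eq:v}, \eqref{eq:gbound}, \eqref{eq:m} and \eqref{eq:b},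
\begin{equation}\label{eq:cauchy}
|V^j-V^{j-1}|\le|b_jq|+m_jL_j\le2^{1-j}\qquad\text{on }\mathcal T .
\end{equation}
The next lemma says that inside each disk the picture of level $0$ is reproduced, up to a harmonic term.

\begin{lemma}\label{lem:formula}
Let $E_\emptyset=0$ and, for $|\alpha|=j\ge1$ with $\gamma=\gamma_{j,i}$, $r=r_{j,i}$, $i$ the last index of $\alpha$,
\[
H_\alpha=E_{\alpha^-}+\rho_{\alpha^-}^2\Big(\tfrac12(|\gamma|^2+r^2-1)+r\operatorname{Re}(\bar\gamma Z_\alpha)\Big),\qquad E_\alpha=H_\alpha-\rho_\alpha^2g_j .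
\]
Then $\Psi^0=E_\emptyset+u(W_\emptyset)$ and
\begin{equation}\label{eq:formula}
\Psi^j=H_\alpha+\rho_\alpha^2\big(u(W_\alpha)-g_j\big)=E_\alpha+\rho_\alpha^2u(W_\alpha)\qquad\text{on }D'_\alpha .
\end{equation}
For fixed $p$, the functions $Z_\alpha,W_\alpha$ are holomorphic in $(\zeta,y)\in\mathbb C^2$ and $H_\alpha,E_\alpha$ are real parts of such functions. Moreover $Z_\alpha,H_\alpha$ depend on $p$ only through $G_1,\dots,G_{j-1}$, and $W_\alpha,E_\alpha$ only through $G_1,\dots,G_j$.
\end{lemma}

\begin{proof}
On $D'_\alpha\subset D_{\alpha^-}\subset D'_{\alpha^-}$ the other terms of level $j$ vanish, so by induction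
\[
\Psi^j=E_{\alpha^-}+\rho_{\alpha^-}^2u(W_{\alpha^-})-\rho_\alpha^2u(Z_\alpha)+\rho_\alpha^2\big(u(W_\alpha)-g_j\big).
\]
Here $W_{\alpha^-}=\gamma+rZ_\alpha$ with $|Z_\alpha|<1$, and $\rho_\alpha=\rho_{\alpha^-}r$. By \eqref{eq:rescale} the first three terms add up to $H_\alpha$. The last two statements follow by induction from the recursive definitions.
\end{proof}

Let $\Sigma_J\subset\mathcal T$ be the set where $|y|=1$ or, for some $1\le|\alpha|\le J$, one of $Z_\alpha=0$, $|Z_\alpha|=1$, $|W_\alpha|=1$ holds. It is closed and meets each $y$-fiber in finitely many circles and points, so it is null in $\mathcal T$ and in each slice $t=\mathrm{const}$. Off $\Sigma_J$ the function $V^J$ is smooth and has one of three forms.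

\begin{lemma}\label{lem:cases}
Fix a point of $\mathcal T\setminus\Sigma_J$, let $k$ be as in Lemma~\ref{lem:p} for its value $p_0$ of $p$, and let $R=a(p)+b_k(p)q(t)$, with $b_0=0$. Near the point there is a pluriharmonic function $\mathcal P$ of $(\zeta,y)$ such that one of the following holds.
\begin{enumerate}
\item[(I)] $V^J=R+\mathcal P$.
\item[(II)] $V^J=R+\mathcal P+\frac12\rho_\beta^2|W_\beta|^2$, where $|\beta|<k$ or $|\beta|=k=0$, $y\in D_\beta$, and $W_\beta$ is a holomorphic function of $(\zeta,y)$.
\item[(III)] $V^J=R+\mathcal P+\rho_\alpha^2(u(W_\alpha)-g_k)$, where $|\alpha|=k\ge1$, $y\in D_\alpha$, and $Z_\alpha$ is a nonvanishing holomorphic function of $(\zeta,y)$.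
\end{enumerate}
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:p} and $v(0,\cdot)=0$, near the point $V^J=R+\Psi^k$. If $|y|>1$, then $\Psi^k=\log|y|$ and (I) holds. Let $|y|<1$, and let $\beta$ be of maximal level $|\beta|\le k$ with $y\in D'_\beta$ at the point. The point lies on no boundary circle, so $|Z_{\beta'}|>1$ at and near it for $|\beta|<|\beta'|\le k$, and $\Psi^k=\Psi^{|\beta|}$ is given by Lemma~\ref{lem:formula}.

Suppose $|\beta|<k$ or $k=0$. By Lemmas~\ref{lem:p} and~\ref{lem:formula}, $W_\beta$ and $E_\beta$ do not depend on $p$; they are holomorphic and pluriharmonic in $(\zeta,y)$. If $|W_\beta|<1$ we are in case (II), and if $|W_\beta|>1$, then $u(W_\beta)=\log|W_\beta|$ and we are in case (I). Suppose $|\beta|=k\ge1$ and put $\alpha=\beta$. Now $Z_\alpha$ and $H_\alpha$ do not depend on $p$, and $Z_\alpha\ne0$. If $|W_\alpha|<1$ we are in case (III), and if $|W_\alpha|>1$, then $u(W_\alpha)-g_k=\log|Z_\alpha|$ and we are in case (I).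
\end{proof}

\section{The subgeodesic}\label{sec:psh}

\begin{lemma}\label{lem:psh}
Each $V^J$ is psh on $\{0<t<1\}\subset\mathcal T$.
\end{lemma}

\begin{proof}
By (P3) it suffices to show that $\mathcal L_{V^J}\ge0$ at a point off $\Sigma_J$. Use Lemma~\ref{lem:cases}. In cases (I) and (II), $\mathcal L_{V^J}\ge\mathcal L_R$. In case (III), \eqref{eq:ddbar} gives $\mathcal L_{V^J}\ge\mathcal L_R-m\mathcal L_{g_k}$ with $m=\rho_\alpha^2(1-|W_\alpha|^2)\in[0,m_k]$. If $k=0$, then $R=a(\operatorname{Re}\nu)$ is psh. So let $k\ge1$; we show $\mathcal L_R-m\mathcal L_{g_k}\ge0$ for every number $m\in[0,m_k]$.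

Write $b=b_k$, $h=h_k$, and $F,F'$ for the values of $F_k,F_k'$ at $\zeta-p_I$. In the coordinates $(\nu,\tau,y)$, $R$ is a function of $p=\operatorname{Re}\nu$ and $t=\operatorname{Re}\tau$, so $4\mathcal L_R$ is the Hermitian form of its real Hessian in $(p,t)$:
\[
4\mathcal L_R=(a''+b''q)|\dot\nu|^2+2b'q'\operatorname{Re}(\dot\nu\,\overline{\dot\tau})+2b|\dot\tau|^2 .
\]
With \eqref{eq:levig}, $|q|\le\frac14$ and $|q'|\le1$, we get
\[
4(\mathcal L_R-m\mathcal L_{g_k})\ge\Theta|\dot\nu|^2-2\Xi|\dot\nu||\dot\tau|+2b|\dot\tau|^2,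
\]
where $\Theta=a''-\frac14|b''|-m_k(|h''|\operatorname{Re}F+2|h'||F'|)$ and $\Xi=|b'|+m_k|h'||F'|$. By \eqref{eq:shift}, $0<\operatorname{Re}F\le L_k$ and $|F'|\le L_k'$. By Lemma~\ref{lem:p}, \eqref{eq:b}, \eqref{eq:hprime}, the third condition in \eqref{eq:m} and $B_kQ_k\le a_0/32$,
\[
\Theta\ge a_0-\tfrac34B_kQ_k-\tfrac14a_0\ge\tfrac12a_0 .
\]
By \eqref{eq:b}, the second condition in \eqref{eq:m} and \eqref{eq:hprime},
\[
\Xi^2\le(B_k+m_kL_k')^2h'^2\le4B_k^2\cdot4Q_kh(1-h)=16B_kQ_k\,b\le a_0b\le2b\,\Theta .
\]
A form $\Theta s^2-2\Xi ss'+2bs'^2$ with $\Theta>0$ and $\Xi^2\le2b\Theta$ is nonnegative.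
\end{proof}

By \eqref{eq:cauchy}, $V^J$ converges uniformly on $\mathcal T$ to a continuous function $V$. Define $\tilde V^J$ and $\tilde V$ by \eqref{eq:tilde}.

\begin{lemma}\label{lem:extend}
The functions $\tilde V^J$ and $\tilde V$ extend to continuous subgeodesics on $X\times\overline{\mathbb A}$, and $\tilde V^J\to\tilde V$ uniformly. For each $t\in[0,1]$ the slice $\tilde V^J_t$ is $C^{1,1}$ on $X$. Where $|p|\ge M$ we have $\tilde V=\tilde V^J=\tilde V^0$.
\end{lemma}

\begin{proof}
Where $|p|\ge M$ all $h_j(p)$ vanish, hence so do $b_j$ and $G_j$, and $V^J=V^0$. In the chart $w'=1/w$ the form $\omega$ has the potential \eqref{eq:tilde} with $\frac12\log(1+|w'|^2)=\frac12\log(1+|w|^2)-\log|w|$, so the potential of $\pi^*\omega+dd^c\tilde V^J$ is $V^J-\log|w|$; in the chart $y'=1/y$ one subtracts $\log|y|$. Three regions cover $X\times\overline{\mathbb A}$.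

On $\mathbb C^*\times\mathbb C\times\overline{\mathbb A}$ the potential $V^J$ is $C^{1,1}_{\mathrm{loc}}$, and it is psh for $0<t<1$ by Lemma~\ref{lem:psh}. On $\{w\in\mathbb C^*,|y|>1\}$ the potential $V^J-\log|y|=a(p)+\sum_{j\le J}b_j(p)q(t)$ is smooth, psh for $0<t<1$ and independent of $y$, so it extends with these properties across $y=\infty$. If $|w|<e^{-M}$ or $|w|>e^{M+1}$, then $|p|>M$, and the potential is the sum of one of the two smooth psh potentials of Example~\ref{ex:flow} and of $u(y)$ or $u(y)-\log|y|$; the latter vanishes for $|y|\ge1$ and extends by $0$ across $y=\infty$. This proves the claims for $\tilde V^J$. The bound \eqref{eq:cauchy} extends by continuity to $X\times\overline{\mathbb A}$, and (P1) gives the claims for $\tilde V$.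
\end{proof}

For $t\in[0,1]$ put $\mu^J_t=\omega^2_{\tilde V^J_t}$ and $\mu_t=\omega^2_{\tilde V_t}$. By (P2), $\mu^J_t\to\mu_t$ weakly on $X$. By (P3), $\mu^J_t$ is absolutely continuous with bounded density relative to $dV$. It remains to prove (A) and (B) of Proposition~\ref{prop:main}.

\section{The endpoints}\label{sec:ends}

Fix $t\in\{0,1\}$. The functions $g_j$, $\Gamma_J$ and $\Gamma=\sum_jg_j\in[0,\infty]$ are now functions of $\zeta$, evaluated at $p=x-t$. For a Borel set $A\subset\mathbb C^*$ let $|A|$ be its $dx\,d\theta$-measure. Weak limits of absolutely continuous measures need not be absolutely continuous, so we need bounds uniform in $J$. There are two: a pointwise bound by $e^{2\Gamma}$, useful off the ray $\theta=0$, and a bound on the mass of each fiber, which handles the ray and also the integral in part (i).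

\begin{lemma}\label{lem:finite}
The density $\hat f^J$ of $\mu^J_t$ with respect to $dx\,d\theta\,dA(y)$ satisfies, almost everywhere,
\[
\hat f^J\le\pi^{-2}e^{2\Gamma_J}1_{\mathbb D}(y),\qquad\int_{\mathbb C}\hat f^J(\zeta,y)\,dA(y)\le\frac1\pi .
\]
\end{lemma}

\begin{proof}
Off $\Sigma_J$ we apply Lemma~\ref{lem:cases} on the slice, where $q(t)=0$, $R=a(x-t)$ and $i\partial\bar\partial R=\frac14a''\,i\,d\zeta\wedge d\bar\zeta$, and identify $\chi$ and $\varpi$ in \eqref{eq:density}.

In case (I), $\chi=a''$ and $\varpi=0$. In case (II), $\chi=a''$, $\varpi=\rho_\beta\,dW_\beta$ and $|\varpi_y|=\rho_\beta/|\Lambda_\beta|=e^{\Gamma_{|\beta|}}$. In case (III), $g_k=h_k(x-t)\operatorname{Re}F_k(\zeta-p_I)$ is a function of $\zeta$ with $i\partial\bar\partial g_k=\frac14\Delta g_k\,i\,d\zeta\wedge d\bar\zeta$ and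
\[
\Delta g_k=h_k''\operatorname{Re}F_k+2h_k'\,\partial_x\operatorname{Re}F_k,\qquad|\Delta g_k|\le Q_kL_k+2Q_k^{1/2}L_k' ,
\]
because $\operatorname{Re}F_k$ is harmonic and $|\partial_x\operatorname{Re}F_k|\le|F_k'|$. By \eqref{eq:ddbar}, $\chi=a''-\rho_\alpha^2(1-|W_\alpha|^2)\Delta g_k$ and $\varpi=\rho_\alpha|W_\alpha|\,\partial\log|W_\alpha|^2$. By \eqref{eq:m}, $|\chi-a''|\le a_0/4$, and $a_0\le a''\le\frac12$, so $0<\chi<1$. Since $|W_\alpha|=|y-c_\alpha|/|\Lambda_\alpha|$ and $\partial_y\log|W_\alpha|^2=1/(y-c_\alpha)$, we get $|\varpi_y|=\rho_\alpha/|\Lambda_\alpha|=e^{\Gamma_k}$.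

In all cases $0<\chi\le1$ and $|\varpi_y|\le e^{\Gamma_J}1_{\mathbb D}(y)$, which gives the first bound. For the second, \eqref{eq:density} shows that $\hat f^J(\zeta,\cdot)$ is at most $1/\pi$ times the density of $dd^c_y\Psi^J$, which is nonnegative. For fixed $\zeta$ the function $\Psi^J-u(y)$ is $C^{1,1}$ with compact support in $y$, so $\int_{\mathbb C}dd^c_y\Psi^J=\int_{\mathbb C}dd^cu=1$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:main}\,\textup{(A)}]
\emph{Passing to the limit.} By \eqref{eq:shift}, $\operatorname{Re}(\zeta-p_I)\in T_j$ when $p\in\hat I$, $I$ of level $j$; this is where $t\in\{0,1\}$ and the shortness of the intervals are used. Let $\Omega_l=\{w\in\mathbb C^*:2^{-l}<|\theta|\le\pi\}$, an open set. By (F2), $g_j\le2^{-j}$ on $\Omega_l$ for $j\ge l$, so $\Gamma\le\sum_{j<l}L_j+1$ on $\Omega_l$. For a continuous $\phi\ge0$ with compact support in $\Omega_l\times\mathbb P^1$, Lemma~\ref{lem:finite} and $\Gamma_J\le\Gamma$ give $\int\phi\,d\mu_t=\lim\int\phi\,d\mu^J_t\le\int\phi\,\pi^{-2}e^{2\Gamma}1_{\mathbb D}(y)\,dx\,d\theta\,dA$.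 Hence
\begin{equation}\label{eq:pointwise}
\mu_t\le\pi^{-2}e^{2\Gamma}1_{\mathbb D}(y)\,dx\,d\theta\,dA(y)\qquad\text{on }\Omega_l\times\mathbb P^1,\ l\ge1 .
\end{equation}
For open $A\subset\mathbb C^*$, (P2) and Lemma~\ref{lem:finite} give $\mu_t(A\times\mathbb P^1)\le\liminf\mu^J_t(A\times\mathbb P^1)\le|A|/\pi$. Taking the infimum over open supersets,
\begin{equation}\label{eq:fiber}
\mu_t(A\times\mathbb P^1)\le|A|/\pi\qquad\text{for all Borel }A\subset\mathbb C^* .
\end{equation}

\emph{Absolute continuity.} Let $X_0=\{|x|\le M+1\}\subset X$. On the open set $X\setminus X_0$, which contains $w=0$ and $w=\infty$, we have $|p|>M$ and so $\mu_t=\mu^0_t$, which has bounded density. The set $\{\theta=0\}\cap X_0$ is $\mu_t$-null by \eqref{eq:fiber}, and the rest of $X_0$ is covered by the sets $\Omega_l\times\mathbb P^1$, on which \eqref{eq:pointwise} holds with $\Gamma$ bounded. So $\mu_t=f_t\,dV$, and $f_t\in L^1$ because $\mu_t$ is finite.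

\emph{Integrability.} On the compact set $X_0\cap\{|y|\le1\}$ we have $dx\,d\theta\,dA\le C_0\,dV$, so \eqref{eq:pointwise} gives $\log^+f_t\le C_1+2\Gamma$ almost everywhere on $X_0$, with $C_1=\log^+(C_0\pi^{-2})$; on $X_0\cap\{|y|>1\}$, $f_t=0$. The function $\psi(C_1+2\Gamma)$ depends only on $\zeta$, so \eqref{eq:fiber} and Lemma~\ref{lem:psi} give
\[
\int_{X_0}\psi(\log^+f_t)\,d\mu_t\le\frac1\pi\int_{|x|\le M+1}\int_{-\pi}^\pi\Big(\psi(C_1)+\sum_j\psi(2g_j)\Big)d\theta\,dx .
\]
Fix $x$, hence $p$. Either $g_j=0$ for all $\theta$, or $p\in\hat I$ and $g_j\le\operatorname{Re}F_j(\zeta-p_I)$ with $\operatorname{Re}(\zeta-p_I)\in T_j$. By (F3), $\int_{-\pi}^\pi\psi(2g_j)\,d\theta\le2^{-j}$ in both cases. The right side is therefore at most $\frac{2M+2}{\pi}(2\pi\psi(C_1)+1)$. On $X\setminus X_0$ the density $f_t$ is bounded and the integral is finite.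
\end{proof}

\section{Leaves and the singular part}\label{sec:interior}

Over the set $S$ no cutoff is active: for $p\in S$ and every $j$ we have $h_j(p)=1$, $b_j(p)=0$ and $G_j(p,\zeta)=F_j(\zeta-p_{I_j})$, where $I_j$ is the interval of level $j$ containing $p$. There the limit of the centers of a chain of nested disks is a leaf. For a sequence $\sigma=(i_1,i_2,\dots)$ with $1\le i_j\le n_j$ write $\sigma|J=(i_1,\dots,i_J)$.

\begin{lemma}\label{lem:leaves}
Let $p\in S$ and let $\sigma$ be a sequence. The limit $Y_{p,\sigma}(\zeta)=\lim_Jc_{\sigma|J}(p,\zeta)$ exists uniformly on the strip $p\le\operatorname{Re}\zeta\le p+1$. For every $\nu$ with $\operatorname{Re}\nu=p$, the map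
\[
\ell(z)=\big(e^\nu z,\ Y_{p,\sigma}(\nu+\tau),\ z\big),\qquad z=e^\tau\in\overline{\mathbb A},
\]
is a leaf of $\tilde V$.
\end{lemma}

\begin{proof}
We have $|c_{\sigma|J+1}-c_{\sigma|J}|\le|\Lambda_{\sigma|J}|\le2^{-J}$ on the strip by Lemma~\ref{lem:nest}. So $Y=Y_{p,\sigma}$ is continuous on the strip, holomorphic inside and $2\pi i$-periodic, and $\ell$ is well defined, continuous on $\overline{\mathbb A}$ and holomorphic in $\mathbb A$. For $J'\ge J+1$ we have $c_{\sigma|J'}\in D_{\sigma|J'}\subset\overline{D_{\sigma|J+1}}$, so in the limit $Y\in\overline{D_{\sigma|J+1}}\subset D_{\sigma|J}$ for all $J$. Along $\ell$ we have $\zeta=\nu+\tau$, so $\operatorname{Re}(\zeta-\tau)=p$ is constant, and \eqref{eq:formula} gives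
\[
V^J\circ\ell=a(p)+E_{\sigma|J}\big(p,\nu+\tau,Y(\nu+\tau)\big)+\rho_{\sigma|J}^2\,u(W_{\sigma|J}).
\]
The middle term is harmonic in $\tau$ by Lemma~\ref{lem:formula}. The last term is at most $\frac12 4^{-J}$ in absolute value, since $|W_{\sigma|J}|<1$. So $V\circ\ell$ is a uniform limit of harmonic functions and is harmonic in $\mathbb A$. By \eqref{eq:tilde}, $V=\varrho+\tilde V$ for a potential $\varrho$ of $\omega$ on $\mathbb C^*\times\mathbb C$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:main}\,\textup{(B)}]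
Fix $t\in(0,1)$. For $J\ge1$ let
\[
\mathcal N_J=\Big\{(w,y):\ p=\log|w|-t\in S_J,\ y\in\bigcup_{|\alpha|=J}\overline{D_\alpha}\Big\},\qquad K_t=\bigcap_J\mathcal N_J,
\]
where $D_\alpha$ is taken in the fiber over $(t,\zeta)$, $e^\zeta=w$. The sets $\mathcal N_J$ are compact, because $S_J$ is compact and $c_\alpha,\Lambda_\alpha$ are continuous in $w$, and they decrease by Lemma~\ref{lem:nest}. So $K_t$ is compact.

\emph{$K_t\times\{e^t\}$ is covered by leaves.} Let $(w,y)\in K_t$, $w=e^\zeta$. Then $p\in S$. For each $J$ there is a unique $\alpha_J$ of level $J$ with $y\in\overline{D_{\alpha_J}}$, and $\overline{D_{\alpha_{J+1}}}\subset D_{\alpha_{J+1}^-}$ forces $\alpha_{J+1}^-=\alpha_J$. So $\alpha_J=\sigma|J$ for a sequence $\sigma$, and $|y-c_{\sigma|J}|\le2^{-J}$ gives $y=Y_{p,\sigma}(\zeta)$. Thus $(w,y,e^t)=\ell(e^t)$ for the leaf of Lemma~\ref{lem:leaves} with $\nu=\zeta-t$.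

\emph{$K_t$ has zero volume.} The fiber of $K_t$ over $w$ is empty unless $p\in S$. If $p\in S$, its area is at most
\[
\sum_{|\alpha|=J}\pi|\Lambda_\alpha|^2=\pi e^{-2\Gamma_J}\sum_{|\alpha|=J}\rho_\alpha^2\le\pi\exp\Big(-2\sum_{j\le J}\operatorname{Re}F_j(\zeta-p_{I_j})\Big)
\]
for every $J$. Let $\delta=\frac12\min(t,1-t)$. By \eqref{eq:shift} and $\kappa_j\le2^{-j}$, $\operatorname{Re}(\zeta-p_{I_j})\in[\delta,1-\delta]$ for large $j$, so by (F4) all but finitely many terms of the sum are at least $c_\delta$, and all are positive. The area is $0$, and Fubini's theorem applies.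

\emph{$K_t$ has large mass.} Let $|\alpha|=J$ and $O_\alpha=\{p\in\operatorname{int}S_J,\ y\in D_\alpha\}$. These open sets are disjoint and contained in $\mathcal N_J$. On $O_\alpha$ we have $h_j=1$ and $b_j=0$ for $j\le J$, and $G_1,\dots,G_J$ are locally independent of $p$. By Lemma~\ref{lem:formula}, $V^J_t=a(x-t)+E_\alpha+\frac12\rho_\alpha^2(|W_\alpha|^2-1)$ with $E_\alpha$ pluriharmonic and $W_\alpha$ holomorphic in $(\zeta,y)$. By \eqref{eq:density} with $\chi=a''(p)$ and $\varpi=\rho_\alpha\,dW_\alpha$, the density of $\mu^J_t$ is $\pi^{-2}a''(p)\rho_\alpha^2/|\Lambda_\alpha|^2$. Integrating over $D_\alpha$, of area $\pi|\Lambda_\alpha|^2$, gives $a''(p)\rho_\alpha^2/\pi$: the contraction does not change the mass. Integrating over $\theta$ and $x$ and summing over $\alpha$, we get from \eqref{eq:S} and Lemma~\ref{lem:nest}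
\[
\mu^J_t(\mathcal N_J)\ge2\int_{S_J}a''\,dp\sum_{|\alpha|=J}\rho_\alpha^2\ge2\Big(1-\frac\varepsilon2\Big)^2\ge2(1-\varepsilon).
\]
For fixed $J_0$, (P2) and $\mathcal N_J\subset\mathcal N_{J_0}$ for $J\ge J_0$ give $\mu_t(\mathcal N_{J_0})\ge\limsup_J\mu^J_t(\mathcal N_{J_0})\ge2(1-\varepsilon)$. Letting $J_0\to\infty$ yields $\mu_t(K_t)\ge2(1-\varepsilon)$.
\end{proof}

This completes the proof of Proposition~\ref{prop:main}, and with it of Theorem~\ref{thm:main} for $n=2$.

\section{Higher dimensions}\label{sec:products}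

Let $(X',\omega')$ be compact connected K\"ahler of dimension $n-2$ (a point if $n=2$), let $\operatorname{pr}:X\times X'\to X$ be the projection, and equip $X\times X'$ with $\omega+\omega'$. Take the endpoints $\varphi_i\circ\operatorname{pr}$, with $\varphi_0,\varphi_1$ as constructed above; they are continuous and $(\omega+\omega')$-psh.

\emph{The geodesic is pulled back from $X$.} If $U$ is a subgeodesic for $(\varphi_0\circ\operatorname{pr},\varphi_1\circ\operatorname{pr})$ and $\xi'\in X'$, then by (P1) the function $U(\cdot,\xi',\cdot)$ on $X\times\mathbb A$ is identically $-\infty$ or a subgeodesic for $(\varphi_0,\varphi_1)$; in both cases it is at most $\Phi$. Conversely, the pullback of $\Phi$ to $X\times X'\times\mathbb A$ is $\pi^*(\omega+\omega')$-psh, because $\omega'\ge0$, and it is a subgeodesic by Lemma~\ref{lem:envelope}. So the weak geodesic on $X\times X'$ is $\varphi_t\circ\operatorname{pr}$.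

\emph{The measures are products.} For every bounded $\omega$-psh function $\varphi$ on $X$,
\begin{equation}\label{eq:product}
\big(\omega+\omega'+dd^c(\varphi\circ\operatorname{pr})\big)^n=\binom n2\,\omega_\varphi^2\otimes\omega'^{\,n-2}.
\end{equation}
Indeed, work in a product of coordinate balls with potentials $\varrho,\varrho'$ of $\omega,\omega'$, and let smooth psh functions $\phi_j$, obtained by convolution, decrease to $\varrho+\varphi$ on a smaller ball. In the binomial expansion of $(dd^c\phi_j+\omega')^n$ only the term $\binom n2(dd^c\phi_j)^2\wedge\omega'^{\,n-2}$ survives, for reasons of degree. By (P2), applied to $\phi_j+\varrho'$ on the product and to $\phi_j$ on the ball, both sides converge weakly to the two sides of \eqref{eq:product}.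

\emph{Conclusion.} Let $dV$ now be a smooth volume form on $X\times X'$ and $dV_X$ one on $X$. By \eqref{eq:product} the density at the endpoint $i$ is $\beta\cdot(f_i\circ\operatorname{pr})$, where $\beta=\binom n2\,dV_X\otimes\omega'^{\,n-2}/dV$ is smooth and positive. With $C=\log^+\max\beta$ we have $\psi(\log^+(\beta f_i))\le\psi(C)+\psi(\log^+f_i)$, and (i) follows by integrating against $\binom n2f_i\,dV_X\otimes\omega'^{\,n-2}$. The set $K_t\times X'$ is compact and has zero volume, and by \eqref{eq:product} its mass is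
\[
\binom n2\,\omega_{\varphi_t}^2(K_t)\int_{X'}\omega'^{\,n-2}\ge(1-\varepsilon)\binom n2\int_X\omega^2\int_{X'}\omega'^{\,n-2}=(1-\varepsilon)\int_{X\times X'}(\omega+\omega')^n .
\]
This is (ii), and Theorem~\ref{thm:main} is proved in every dimension $n\ge2$.

\begin{thebibliography}{9}

\bibitem{BDL}
Berman, Darvas and Lu, \emph{Convexity of the extended K-energy and the large time behavior of the weak Calabi flow}, Geom. Topol. (2017).

\bibitem{HDR}
\emph{Th\'eorie du pluripotentiel et g\'eom\'etrie complexe}, \texttt{http://hoangchinh-lu.perso.math.cnrs.fr/HDR\_Lu.pdf}.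

\end{thebibliography}
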